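# Moments of Gaussian quadratic forms with coefficients in a Banach space

## A two-sided moment bound for Banach-valued Gaussian chaoses

**Theorem 1.** There is a universal constant $C<\infty$ with the following property. Let $(F,\|\cdot\|)$ be a Banach space, let $n\ge 1$, let $(a_{ij})_{i,j\le n}$ be a symmetric matrix with entries in $F$ (that is, $a_{ij}=a_{ji}\in F$), let $g_1,\dots,g_n$ be i.i.d. standard Gaussian random variables, and let $p\ge1$. Put
$$Q=\sum_{ij}a_{ij}(g_ig_j-\delta_{ij}),\qquad W=\sup_{\|x\|_2\le1}\mathbb E\Big\|\sum_{ij}a_{ij}x_ig_j\Big\|,$$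
$$H=\sup_{\|(x_{ij})\|_2\le1}\Big\|\sum_{ij}a_{ij}x_{ij}\Big\|,\qquad \Delta=\sup_{\|x\|_2\le1,\|y\|_2\le1}\Big\|\sum_{ij}a_{ij}x_iy_j\Big\|,$$
where $x,y$ range over $\mathbb R^n$ and $(x_{ij})$ over real $n\times n$ arrays with $\|(x_{ij})\|_2=(\sum_{ij}x_{ij}^2)^{1/2}$. Then
$$\frac1C\Big(\mathbb E\|Q\|+\sqrt p\,W+\sqrt p\,H+p\,\Delta\Big)\le\big(\mathbb E\|Q\|^p\big)^{1/p}\le C\Big(\mathbb E\|Q\|+\sqrt p\,W+\sqrt p\,H+p\,\Delta\Big).\tag{1}$$

The constant does not depend on $F$, $n$, $(a_{ij})$ or $p$. The problem comes from "Tail and Moment Bounds for Gaussian Chaoses in Banach Spaces" (https://old.simons.berkeley.edu/sites/default/files/docs/16461/latalasimons20.pdf). There the lower bound in (1) is a known proposition and the upper bound is a conjecture, to be proved or disproved. Theorem 1 says that the conjecture is true. These notes prove both halves; nearly all the work is in the upper half.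

The random variable $Q$ is a quadratic form in Gaussian variables, centered, with vectors as coefficients. The theorem computes all its moments, up to one universal factor, from four numbers, of which the last three involve at most one Gaussian vector, and only through a first moment.

We write $|\cdot|$ for the Euclidean norm, $\|Z\|_p=(\mathbb E|Z|^p)^{1/p}$ for real $Z$ and $\|Z\|_p=(\mathbb E\|Z\|^p)^{1/p}$ for $F$-valued $Z$. The letters $g,g',h,\dots$ denote standard Gaussian vectors in $\mathbb R^n$, $\gamma$ is the standard Gaussian measure, $\xi$ is a standard Gaussian variable, and $c,C$ are positive universal constants that may change from line to line. Scalars are real; a complex Banach space is in particular a real one, and (1) involves only its norm.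

## The dual set of matrices, and two seminorms

By Hahn–Banach, a norm in $F$ is a supremum over functionals, so we may replace $F$ by a set of real matrices. Put
$$T=\{(\varphi(a_{ij}))_{i,j}:\varphi\in F^*,\ \|\varphi\|\le1\}.$$
This is a bounded set of real **symmetric** matrices with $T=-T$, and $\big\|\sum a_{ij}x_{ij}\big\|=\sup_{A\in T}\sum_{ij}A_{ij}x_{ij}$ for every real array $(x_{ij})$. Hence
$$H=\sup_{A\in T}\|A\|_{HS},\qquad \Delta=\sup_{A\in T}\|A\|_{op}.$$

**Definition.** For $v\in\mathbb R^n$ let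
$$R(v)=\sup_{|x|\le1}\Big\|\sum_{ij} a_{ij}x_iv_j\Big\|=\sup_{A\in T}|Av|,\qquad N(v)=\mathbb E\Big\|\sum_{ij} a_{ij}v_ig_j\Big\|=\mathbb E\sup_{A\in T}\langle Av,g\rangle .$$

Both are seminorms on $\mathbb R^n$. By definition $\sup_{|x|\le1}N(x)=W$ and $\sup_{|x|\le1}R(x)=\Delta$, so $|N(x)-N(y)|\le N(x-y)\le W|x-y|$: the function $N$ is $W$-Lipschitz, and in the same way $R$ is $\Delta$-Lipschitz. With independent $g,g'$ put
$$X=\sum_{ij}a_{ij}g_ig'_j,\qquad M=\mathbb E\|X\|=\mathbb EN(g),\qquad S=\mathbb ER(g)=\mathbb E\sup_{|x|\le1}\Big\|\sum_{ij}a_{ij}x_ig_j\Big\|.$$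
Compare $S$ with $W$: they differ only in the order of $\sup$ and $\mathbb E$. The whole proof is about this difference.

Three elementary relations will be used. For $A\in T$ and $x\in\mathbb R^n$, since $T=-T$, we have $N(x)\ge\mathbb E|\langle Ax,g\rangle|=\sqrt{2/\pi}\,|Ax|$, so
$$W\ge\sqrt{2/\pi}\;\Delta.\tag{2}$$
Clearly $W\le S$. Finally, if $A\in T$ has rows $A_1,\dots,A_n$, then by convexity of $|\cdot|$
$$\mathbb E|Ag|\ \ge\ \Big(\sum_k(\mathbb E|\langle A_k,g\rangle|)^2\Big)^{1/2}=\sqrt{2/\pi}\,\|A\|_{HS},\tag{3}$$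
so $H\le\sqrt{\pi/2}\,S$.

**Example (diagonal in $\ell_\infty^n$).** Let $F=\ell_\infty^n$ and $a_{ij}=\delta_{ij}e_i$. Then $T=\{\mathrm{diag}(\varphi_1,\dots,\varphi_n):\sum|\varphi_i|\le1\}$, $R(v)=\max_k|v_k|$ and $N(v)=\mathbb E\max_k|v_kg_k|$. Here
$$W\le\sup_{|x|\le 1}\Big(\mathbb E\sum_kx_k^2g_k^2\Big)^{1/2}\le1,\qquad H=\sup_{\|(x_{ij})\|_2\le1}\max_k|x_{kk}|=1,\qquad \Delta=1,$$
while for $n\ge3$
$$S=\mathbb E\max_k|g_k|\ge\tfrac25\sqrt{\log n}.\tag{4}$$
To check (4): by the lower tail bound in (F4) below, $\mathbb P(|\xi|\ge\sqrt{\log n})\ge n^{-1/2}/(3\sqrt{\log n})$, so $\mathbb P(\max_k|g_k|\ge\sqrt{\log n})\ge1-\exp\big(-\sqrt n/(3\sqrt{\log n})\big)$. The quotient $\sqrt n/\sqrt{\log n}$ increases for $n\ge3$, and at $n=3$ the exponent exceeds $0.55$ in absolute value, so the probability is at least $1-e^{-0.55}\ge 2/5$. So $S$ can exceed $W+H+\Delta$ by an unbounded factor. We return to this example.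

## Four examples, one for each term

In each of these examples the indicated term of (1) exceeds the other three by an unbounded factor, so no term of Theorem 1 can be removed.

*The term $\mathbb E\|Q\|$.* Let $F=\ell_1^n$, $a_{ij}=\delta_{ij}e_i$, $p=1$. Then $\|Q\|=\sum_i|g_i^2-1|$, so $\mathbb E\|Q\|=n\,\mathbb E|\xi^2-1|\ge cn$. On the other side $\mathbb E\|\sum_ix_ig_ie_i\|=\sqrt{2/\pi}\sum|x_i|\le\sqrt n$, so $W\le\sqrt n$; also $\sum_i|x_{ii}|\le\sqrt n$ gives $H\le\sqrt n$, and $\sum|x_iy_i|\le1$ gives $\Delta=1$.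

*The term $\sqrt pW$.* Let $F=\ell_2^n$ with $n\ge2$, $a_{1j}=a_{j1}=e_j$ for $j\ge2$, all other entries $0$, and $p=\sqrt n$. Then $Q=2g_1\sum_{j\ge2}g_je_j$, so $\mathbb E\|Q\|\le2\sqrt n$. Taking $x=e_1$, $W\ge\mathbb E|\sum_{j\ge2}g_je_j|\ge c\sqrt n$. Since $\sum_{ij}a_{ij}x_{ij}=\sum_{j\ge2}(x_{1j}+x_{j1})e_j$, we get $H\le\sqrt2$. With $x=(x_1,x'')$ and $y=(y_1,y'')$, $|x_1y''+y_1x''|\le|x_1||y''|+|y_1||x''|\le1$, so $\Delta\le1$. Thus $\sqrt pW\ge cn^{3/4}$, and the other terms are at most $C\sqrt n$.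

*The term $\sqrt pH$.* Let $F=\mathbb R$, $a_{ij}=\delta_{ij}$, $p=\sqrt n$. Then $Q=\sum(g_i^2-1)$ has variance $2n$, so $\mathbb E|Q|\le\sqrt{2n}$. Further $H=\sqrt n$, $W=\sqrt{2/\pi}\le1$, $\Delta=1$. So $\sqrt pH=n^{3/4}$ and the other terms are at most $C\sqrt n$.

*The term $p\Delta$.* Let $F=\mathbb R$, $n=1$, $a_{11}=1$, $p\to\infty$. Then $\Delta=1$, and the other terms are $O(\sqrt p)$. Here one sees Theorem 1 by hand: $\|g_1^2-1\|_p$ differs by at most $1$ from $\|g_1\|_{2p}^2$, which is of order $p$ by (F1) and (F4) below.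

The diagonal example in $\ell_\infty^n$ can also be done by hand. There $\|Q\|=\max_k|g_k^2-1|$, so $\|Q\|_p\le1+\|\max_k|g_k|\|_{2p}^2$. Since $\max_k|g_k|$ is a $1$-Lipschitz function of $g$, (F1) gives $\|\max_k|g_k|\|_{2p}\le S+3\sqrt{2p}$, hence $\|Q\|_p\le C(S^2+p)$. And $S^2\le\mathbb E\max_kg_k^2\le1+\mathbb E\|Q\|$. So $\|Q\|_p\le C(\mathbb E\|Q\|+p\Delta)$, as (1) predicts. The large number $S$ entered only through $S^2\le 1+\mathbb E\|Q\|$.

## Four Gaussian facts

**(F1) Gaussian concentration.** If $f:\mathbb R^n\to\mathbb R$ is $L$-Lipschitz, then $\mathbb P(f(g)\ge\mathbb Ef(g)+t)\le e^{-t^2/2L^2}$ and $\mathbb P(f(g)\le\mathbb Ef(g)-t)\le e^{-t^2/2L^2}$ for $t\ge 0$. Consequently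
$$\|f(g)-\mathbb Ef(g)\|_p\le3\sqrt p\,L\qquad(p\ge1).$$
Indeed let $L=1$ and $Y=f(g)-\mathbb Ef(g)$. Then $\mathbb E|Y|^p\le\int_0^\infty pt^{p-1}\,2e^{-t^2/2}dt=2\cdot2^{p/2}\Gamma(\tfrac p2+1)$. For $x\ge1$ we have $\Gamma(x+1)\le x^x$: on $[1,2]$ convexity of $\Gamma$ gives $\Gamma(x+1)\le x\le x^x$, and $\Gamma(x+2)=(x+1)\Gamma(x+1)\le(x+1)x^x\le(x+1)^{x+1}$ propagates the bound. So for $p\ge2$, $\|Y\|_p\le2^{1/p}\sqrt2\sqrt{p/2}\le\sqrt{2p}$; and for $1\le p\le2$, $\|Y\|_p\le\|Y\|_2\le2\le3\sqrt p$.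

**(F2) Sudakov minoration.** For bounded $V\subset\mathbb R^n$ let $w(V)=\mathbb E\sup_{v\in V}\langle v,g\rangle$. Then for every $r>0$ the set $V$ can be covered by at most $\exp(C_0^2w(V)^2/r^2)$ closed balls of radius $r$, with $C_0$ universal. For example, $V=\{\pm e_1,\dots,\pm e_n\}$ needs $2n$ balls of radius $\frac12$, since its points are at distance at least $\sqrt2$; accordingly $w(V)=\mathbb E\max_k|g_k|$ must be at least $c\sqrt{\log 2n}$.

**(F3) Hypercontractivity, for sets.** Let $h_1,h_2$ be jointly Gaussian standard Gaussian vectors with $\mathrm{Cov}(h_1,h_2)=r\,\mathrm{Id}$, $r\in[0,1]$. Then for Borel $B$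
$$\mathbb P(h_1\in B,\,h_2\in B)\le\gamma(B)^{2/(1+r)}.$$
This is Nelson's theorem in disguise. With the Mehler operator $P_sf(x)=\mathbb Ef(sx+\sqrt{1-s^2}\,g)$, the left side is $\langle\mathbf 1_B,P_r\mathbf 1_B\rangle$. Since $P_r=P_{\sqrt r}P_{\sqrt r}$ and $P_{\sqrt r}$ is self-adjoint in $L^2(\gamma)$, this equals $\|P_{\sqrt r}\mathbf 1_B\|_{L^2(\gamma)}^2$. Nelson's theorem says that $P_{\sqrt r}$ is a contraction from $L^{1+r}(\gamma)$ to $L^2(\gamma)$, and $\|\mathbf 1_B\|_{L^{1+r}(\gamma)}^2=\gamma(B)^{2/(1+r)}$. As a check, let $B=\{x_1\ge t\}$ with $t\geq 0$. If two standard normal variables with correlation $r$ are both at least $t$, their sum, of variance $2+2r$, is at least $2t$, which has probability at most $e^{-t^2/(1+r)}$; this is what (F3) gives after bounding $\gamma(B)\le e^{-t^2/2}$.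

We shall use $r=\frac12$, where the exponent is $\frac43$. All that matters is that it exceeds $1$.

**(F4) Gaussian tails.** $\mathbb P(\xi\ge t)\le e^{-t^2/2}$ for $t\ge0$, and $\mathbb P(\xi\ge t)\ge\frac1{\sqrt{2\pi}}\frac t{1+t^2}e^{-t^2/2}\ge\frac1{6t}e^{-t^2/2}$ for $t\ge1$. From this, for $p\ge1$,
$$\|\xi\|_p\ge\sqrt p\,\Big(\frac{e^{-p/2}}{6\sqrt p}\Big)^{1/p}=\frac{\sqrt p\,e^{-1/2}}{6^{1/p}p^{1/(2p)}}\ge\frac{\sqrt p}{12},\tag{5}$$
since $6^{1/p}\le6$ and $p^{1/(2p)}\le e^{1/(2e)}\le1.21$.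

## Decoupling and conditional concentration

The first reduction replaces the quadratic form $Q$ by the bilinear form $X$.

**Lemma 2.** For symmetric $(a_{ij})$ and $p\ge1$: $\ \|Q\|_p\le2\|X\|_p\le2\|Q\|_p$. In particular $M\le\mathbb E\|Q\|$.

*Proof.* Write $Q=Q(g)$ and let $g'$ be an independent copy of $g$. Because $a_{ij}=a_{ji}$, the cross terms cancel in
$$\sum a_{ij}(g_i+g_i')(g_j-g'_j)=\sum a_{ij}(g_ig_j-g_i'g_j')=Q(g)-Q(g').$$
The vectors $\tilde g=(g+g')/\sqrt2$ and $\tilde g'=(g-g')/\sqrt2$ are independent standard Gaussian vectors, so $Q(g)-Q(g')=2\sum a_{ij}\tilde g_i\tilde g'_j$ has the law of $2X$. Since $\mathbb EQ(g')=0$, Jensen gives $\|Q\|_p\le\|Q(g)-Q(g')\|_p=2\|X\|_p$; the triangle inequality gives $2\|X\|_p\le2\|Q\|_p$. $\blacksquare$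

For the moments of $X$ the natural approach is to condition on $g'$ and use concentration. For fixed $g'$ the function $g\mapsto\|\sum a_{ij}g_ig'_j\|$ has mean $N(g')$ (by symmetry of the matrix) and Lipschitz constant $R(g')$. So by (F1) its $L^p$ norm in $g$ is at most $N(g')+3\sqrt p\,R(g')$. Now $N$ is $W$-Lipschitz with mean $M$ and $R$ is $\Delta$-Lipschitz with mean $S$, so two more uses of (F1) give
$$\|X\|_p\le M+3\sqrt p\,W+3\sqrt p\,S+9p\,\Delta.\tag{6}$$

Every term is as desired except $3\sqrt p\,S$. If $F=\mathbb R$, then $T=\{tA:|t|\le1\}$ for one matrix $A$, and $S=\mathbb E|Ag|\le\|A\|_{HS}=H$. So for scalar coefficients (6) and Lemma 2 already prove the upper bound. For general $F$ we cannot hope for $S\le C(W+H)$: in the diagonal example in $\ell_\infty^n$ we have $W,H,\Delta\le1$ and $S\ge\frac25\sqrt{\log n}$. But $\sqrt p\sqrt{M\Delta}\le\frac12(M+p\Delta)$, so the following weaker inequality would suffice.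

**Proposition 3.** There is a universal constant $K$ such that
$$S\le K\big(W+H+\sqrt{M\Delta}\big).$$

*Proof of the upper bound in Theorem 1 from Proposition 3.* By the proposition, $\sqrt p\,S\le K\big(\sqrt pW+\sqrt pH+\frac12M+\frac12p\Delta\big)$. Insert this in (6) to get
$$\|X\|_p\le C\big(M+\sqrt pW+\sqrt pH+p\Delta\big),\tag{7}$$
and apply Lemma 2: $\|Q\|_p\le2\|X\|_p$ and $M\le\mathbb E\|Q\|$. $\blacksquare$

In the example, the term $\sqrt{M\Delta}$ carries all of $S$, so it cannot be dropped from Proposition 3. It is of the right size there: $|g_kg_k'|\le\frac12(g_k^2+g_k'^2)$ gives $M\le\mathbb E\max_kg_k^2\le4\log\mathbb Ee^{\max_k g_k^2/4}\le4\log(\sqrt2\,n)\le6\log n$ for $n\ge2$, so $\sqrt{M\Delta}$ and $S$ are both of order $\sqrt{\log n}$ (the lower bound for $M$ follows from Proposition 3 and (4) for $n$ large).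

## Where fixed directions stop working

Before the proof of Proposition 3, let us see what a direct attack gives. Normalize $\Delta=1$. If $T$ were the convex hull of $\pm A_1,\dots,\pm A_m$ with $m\ge2$, then $R(g)=\max_k|A_kg|$, each $|A_kg|$ is $1$-Lipschitz with mean at most $H$, and a union bound gives
$$S\le H+\int_0^\infty\min(1,me^{-t^2/2})\,dt\le H+2\sqrt{2\log m}.$$
But $m$ is not controlled by the terms we are allowed. We need an effective number of matrices, at the scale that matters.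

Suppose that $S$ is much larger than $W$, $H$ and $\sqrt M$. For each $h$ choose a matrix $A_h\in T$ with $|A_hh|\ge\frac12R(h)$ in a Borel way (details below), put $u(h)=A_hh$ and $\Omega=\{R(h)\ge S/2\}$. On $\Omega$ we have $|u(h)|\ge S/4$; there let $\hat u(h)=u(h)/|u(h)|$. By (F1), $\gamma(\Omega^c)\le e^{-S^2/8}$.

*No fixed direction is popular.* Assume $W\le S/16$. For every fixed unit vector $e$,
$$\gamma\big(\{h\in\Omega:|\hat u(h)-e|\le\tfrac12\}\big)\le e^{-S^2/512}.\tag{8}$$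
Indeed, on this set $\langle\hat u(h),e\rangle=1-\frac12|\hat u(h)-e|^2\ge\frac78$, so $\sup_{A\in T}\langle Ah,e\rangle\ge\langle A_hh,e\rangle\ge\frac78\cdot\frac S4\ge\frac S8$. By symmetry of the matrices, $h\mapsto\sup_{A\in T}\langle Ah,e\rangle=\sup_{A\in T}\langle h,Ae\rangle$ has mean $N(e)\le W\le S/16$ and Lipschitz constant $R(e)\le1$. Now apply (F1) with $t=S/16$.

*Sudakov gives few balls.* For fixed $h$ consider $Th=\{Ah:A\in T\}$. Its width is $w(Th)=N(h)$, typically of order at most $M\ll S^2$. So by (F2), $Th$ is covered by $e^{\delta S^2}$ balls of radius $\varepsilon S$, with $\delta$ as small as we like. If these balls did not depend on $h$, pigeonhole would produce a fixed ball containing $u(h)$ with probability about $e^{-\delta S^2}$, hence a fixed direction that contradicts (8) once $\delta<1/512$.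

The balls do depend on $h$, and this is the exact point where the argument stops. What survives is a statement about pairs. Let $h_1,h_2$ be two Gaussian vectors that are conditionally i.i.d. given $h$, with correlation $\rho$ to $h$. We shall see that $A_{h_1}h\approx\rho\,u(h_1)$ up to an error of order $H$. So $\rho\,u(h_1)$ and $\rho\,u(h_2)$ both lie near the *same* set $Th$, and fall in the same ball with probability about $e^{-2\delta S^2}$. But $h_1$ and $h_2$ are correlated, and coincidence of correlated copies is much weaker than popularity of one direction. For instance, if $\hat u(h)=m^{-1/2}(\mathrm{sgn}\,h^{(1)},\dots,\mathrm{sgn}\,h^{(m)})$ with $h^{(k)}$ the coordinates of $h$, then each value has probability $2^{-m}$, while for copies with correlation $\frac12$ the probability of coincidence is $\big(\frac12+\frac1\pi\arcsin\frac12\big)^m=(2/3)^m$.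

*Hypercontractivity bridges the gap.* Suppose for a moment that $\hat u$ takes only countably many values. With correlation $\frac12$, (F3) and (8) give
$$\mathbb P\big(h_1,h_2\in\Omega,\ \hat u(h_1)=\hat u(h_2)\big)\le\sum_e\gamma(\hat u=e)^{4/3}\le\max_e\gamma(\hat u=e)^{1/3}\sum_e\gamma(\hat u=e)\le e^{-S^2/1536}.$$
This would contradict a lower bound $\frac14e^{-2\delta S^2}$. In general $\hat u(h_1)$ and $\hat u(h_2)$ are only close, not equal, and cutting the sphere into cells does not help, because close vectors may lie in different cells. The remedy is to replace the cells $\{\hat u=e\}$ by random half-space tests: take an independent Gaussian $g$ and let $B_g=\{h\in\Omega:\langle\hat u(h),g\rangle\ge S\}$. The sum over $e$ becomes $\mathbb E_g$. The total mass is $\mathbb E_g\gamma(B_g)\le e^{-S^2/2}$ instead of $1$, and two vectors at distance $\theta$ pass the same test with probability at least about $e^{-\frac{S^2}2(1+3\theta^2)}$. The two factors $e^{-S^2/2}$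 cancel, the loss is $e^{\frac32\theta^2S^2}$, and the gain is $\gamma(B_g)^{1/3}\le e^{-cS^2}$ with $c$ independent of $\theta$. So a small $\theta$ wins.

## Proof that $S\le K(W+H+\sqrt{M\Delta})$

If $\Delta=0$, then every $A\in T$ is $0$ and both sides vanish. Otherwise both sides are homogeneous of degree $1$ in $(a_{ij})$, so let $\Delta=1$. Suppose, for contradiction, that
$$W<S/K,\qquad H<S/K,\qquad M<S^2/K^2.\tag{9}$$
By (2), $W\ge\sqrt{2/\pi}$, so (9) forces $S\ge K/2$. Fix
$$\theta=\frac1{200},\qquad\varepsilon=\frac\theta{24}=\frac1{4800},\qquad\rho=\frac1{\sqrt2},\qquad\delta=\frac{64\,C_0^2}{\varepsilon^2K^4},$$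
with $C_0$ from (F2). The universal constant $K$ is chosen so large that $K\ge2/\varepsilon$ (so $K\ge32$), that $\delta\le1/27648$, and that $e^{s^2/13824}>296(1+s)$ for all $s\ge K/2$.

**Step 1. A measurable near-maximizer.** This step makes precise the choice of $A_h$. Let $\{A_1,A_2,\dots\}$ be dense in $T$, and let $A_h=A_k$ for the least $k$ with $|A_kh|\ge R(h)/2$. Such $k$ exists: if $R(h)>0$ by density and continuity of $A\mapsto|Ah|$, and if $R(h)=0$ one has $k=1$. The set where a given $k$ is chosen is defined by finitely many inequalities between continuous functions of $h$, so $h\mapsto A_h$ is Borel. Put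
$$u(h)=A_hh,\qquad\Omega=\{h:R(h)\ge S/2\}.$$
Since $R$ is $1$-Lipschitz with mean $S$, (F1) gives $\gamma(\Omega^c)\le e^{-S^2/8}$. On $\Omega$, $|u(h)|\ge S/4$, and we put $\hat u(h)=u(h)/|u(h)|$ there.

**Step 2. Noise moves $u(h_1)$ next to $Th$.** This step produces two correlated vectors whose images are close to one common set; here $H$ is used. Let $h,h_1'',h_2''$ be independent standard Gaussian vectors and
$$h_i=\rho h+\sqrt{1-\rho^2}\,h_i''\qquad(i=1,2).$$
Given $h$, the vectors $h_1,h_2$ are i.i.d., and $\mathrm{Cov}(h_1,h_2)=\rho^2\mathrm{Id}=\frac12\mathrm{Id}$. Let $k_1=\sqrt{1-\rho^2}\,h-\rho h_1''$. This is a standard Gaussian vector with $\mathrm{Cov}(h_1,k_1)=\big(\rho\sqrt{1-\rho^2}-\sqrt{1-\rho^2}\,\rho\big)\mathrm{Id}=0$, so it is independent of $h_1$. Moreover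
$$\rho h_1+\sqrt{1-\rho^2}\,k_1=\rho^2h+(1-\rho^2)h=h.$$
Hence
$$A_{h_1}h=\rho\,u(h_1)+\sqrt{1-\rho^2}\,A_{h_1}k_1,\qquad\mathbb E\big(|A_{h_1}k_1|^2\,\big|\,h_1\big)=\|A_{h_1}\|_{HS}^2\le H^2.$$
By Chebyshev, $\mathbb P(|A_{h_1}h-\rho u(h_1)|\le2H)\ge\frac34$. Put
$$q(h)=\mathbb P\big(|A_{h_1}h-\rho u(h_1)|\le2H\,\big|\,h\big),\qquad\text{so}\qquad\mathbb Eq(h)\ge\tfrac34 .$$

**Step 3. Few balls force a coincidence.** This step bounds from below the probability that $\hat u(h_1)$ and $\hat u(h_2)$ are close; here $M$ is used. The vector $A_{h_1}h$ belongs to $Th$, and $w(Th)=N(h)$. As $\mathbb EN(h)=M$, Markov gives $\mathbb P(N(h)\le8M)\ge\frac78$. Fix $h$ with $N(h)\le8M$. By (F2), $Th$ is covered by at most $e^{\delta S^2}$ balls of radius $\varepsilon S$, because by (9)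
$$\frac{C_0^2(8M)^2}{\varepsilon^2S^2}\le\frac{64\,C_0^2S^4}{\varepsilon^2K^4S^2}=\delta S^2.$$
Enlarge the radius of each ball by $2H$. Since $2H\le2S/K\le\varepsilon S$, the new radii are at most $2\varepsilon S$. On the event defining $q(h)$, the point $\rho u(h_1)$ is within $2H$ of a point of $Th$, so it lies in one of the enlarged balls. Therefore some ball of radius $2\varepsilon S$ contains $\rho u(h_1)$ with conditional probability, given $h$, at least $q(h)e^{-\delta S^2}$. Since $h_1,h_2$ are conditionally i.i.d., both points lie in this ball with conditional probability at least the square of that: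
$$\mathbb P\big(|\rho u(h_1)-\rho u(h_2)|\le4\varepsilon S\,\big|\,h\big)\ge q(h)^2e^{-2\delta S^2}\qquad\text{whenever }N(h)\le8M.$$
Now take expectations. By Cauchy–Schwarz and $0\le q\le1$,
$$\mathbb E\,q(h)^2\mathbf 1_{\{N(h)\le8M\}}\ge\big(\mathbb E\,q(h)\mathbf 1_{\{N(h)\le8M\}}\big)^2\ge\big(\tfrac34-\tfrac18\big)^2\ge\tfrac14.$$
Dividing by $\rho$ and using $4\sqrt2\le6$, we get $\mathbb P(|u(h_1)-u(h_2)|\le6\varepsilon S)\ge\frac14e^{-2\delta S^2}$.

If moreover $h_1,h_2\in\Omega$, then $|u(h_i)|\ge S/4$. The radial projection onto the ball of radius $S/4$ is $1$-Lipschitz and maps $u(h_i)$ to $\frac S4\hat u(h_i)$, so $|\hat u(h_1)-\hat u(h_2)|\le\frac4S\cdot6\varepsilon S=24\varepsilon=\theta$. Thus for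
$$E=\{h_1,h_2\in\Omega,\ |\hat u(h_1)-\hat u(h_2)|\le\theta\}$$
we have
$$\mathbb P(E)\ge\tfrac14e^{-2\delta S^2}-2e^{-S^2/8}.\tag{10}$$

**Step 4. Random half-space tests are rarely passed twice.** This step and the next bound $\mathbb P(E)$ from above. Let $g$ be a standard Gaussian vector independent of $(h_1,h_2)$, and
$$B_g=\{h\in\Omega:\langle\hat u(h),g\rangle\ge S\},\qquad I=\mathbb P(h_1\in B_g,\ h_2\in B_g).$$
For fixed $g$, (F3) with $r=\frac12$ gives $\mathbb P(h_1,h_2\in B_g\mid g)\le\gamma(B_g)^{4/3}$, so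
$$I\le\mathbb E_g\,\gamma(B_g)^{4/3}.$$
First, for typical $g$ the set $B_g$ is small. If $h\in B_g$, then $\langle A_hh,g\rangle=|u(h)|\langle\hat u(h),g\rangle\ge\frac S4\cdot S$. Hence
$$B_g\subset\{h:\phi_g(h)\ge S^2/4\},\qquad\phi_g(h)=\sup_{A\in T}\langle Ah,g\rangle=\sup_{A\in T}\langle h,Ag\rangle,$$
where the last equality is the symmetry of the matrices. For fixed $g$ the function $\phi_g$ has $\gamma$-mean $w(Tg)=N(g)$ and Lipschitz constant at most $\sup_{A\in T}|Ag|=R(g)$. On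
$$G=\{N(g)\le S^2/8,\ R(g)\le3S\}$$
the set $B_g$ requires a deviation of at least $S^2/8$ above the mean, so (F1) gives
$$\gamma(B_g)\le\exp\Big(-\frac{(S^2/8)^2}{2\cdot9S^2}\Big)=e^{-S^2/1152}.$$

Second, $G^c$ is negligible even against $e^{-S^2/2}$. As $R$ is $1$-Lipschitz with mean $S$, $\mathbb P(R(g)>3S)\le e^{-(2S)^2/2}=e^{-2S^2}$. As $N$ is $W$-Lipschitz with mean $M\le S^2/16$, and $W<S/K$, $K\ge32$,
$$\mathbb P(N(g)>S^2/8)\le\exp\Big(-\frac{(S^2/16)^2}{2W^2}\Big)\le e^{-K^2S^2/512}\le e^{-2S^2}.$$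
This is where $W$ is used.

Third, the total mass: $\hat u(h)$ is a unit vector independent of $g$, so by (F4)
$$\mathbb E_g\gamma(B_g)=\mathbb P(h\in\Omega,\ \langle\hat u(h),g\rangle\ge S)\le e^{-S^2/2}.$$
Writing $\gamma^{4/3}=\gamma^{1/3}\gamma$ on $G$ and bounding $\gamma\le1$ off $G$,
$$I\le e^{-S^2/3456}\,\mathbb E_g\gamma(B_g)+\mathbb P(G^c)\le e^{-S^2/3456-S^2/2}+2e^{-2S^2}.\tag{11}$$

**Step 5. Close directions pass the same test.** This step bounds $I$ from below by $\mathbb P(E)$. Fix $h_1,h_2$ such that $E$ holds and let $c_{12}=\langle\hat u(h_1),\hat u(h_2)\rangle$. From $2-2c_{12}=|\hat u(h_1)-\hat u(h_2)|^2\le\theta^2$ we get $c_{12}\ge c_0:=1-\theta^2/2$. We may write $\langle\hat u(h_1),g\rangle=\xi$ and $\langle\hat u(h_2),g\rangle=c_{12}\,\xi+\sqrt{1-c_{12}^2}\,\xi'$ with $\xi,\xi'$ i.i.d. standard Gaussian. If $\xi\ge S/c_{12}$ and $\xi'\ge0$, both are at least $S$. Hence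
$$\mathbb P_g\big(\langle\hat u(h_1),g\rangle\ge S,\ \langle\hat u(h_2),g\rangle\ge S\big)\ge\tfrac12\,\mathbb P(\xi\ge S/c_0)\ge\frac1{24S}\,e^{-S^2/2c_0^2},$$
by (F4) with $1\le S/c_0\le2S$. The function $(1-y)^{-2}$ is convex and equals $1+6y$ at $y=0$ and at $y=\frac12$, so $(1-y)^{-2}\le1+6y$ on $[0,\frac12]$; with $y=\theta^2/2$, $c_0^{-2}\le1+3\theta^2$. Integrating over $E$,
$$I\ge\frac1{24S}\,e^{-\frac{S^2}2(1+3\theta^2)}\,\mathbb P(E).\tag{12}$$
From (11) and (12),
$$\mathbb P(E)\le24S\Big(e^{-S^2/3456+\frac32\theta^2S^2}+2e^{-\frac32S^2+\frac32\theta^2S^2}\Big).$$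
Since $\frac32\theta^2=\frac{3}{80000}\le\frac1{6912}=\frac12\cdot\frac1{3456}$, both exponents are at most $-S^2/6912$, and
$$\mathbb P(E)\le72\,S\,e^{-S^2/6912}.\tag{13}$$

**Step 6. Contradiction.** This step compares the two bounds for $\mathbb P(E)$. From (10) and (13),
$$\tfrac14e^{-2\delta S^2}\le72\,S\,e^{-S^2/6912}+2e^{-S^2/8}\le74(1+S)e^{-S^2/6912}.$$
As $2\delta\le1/13824$, this gives $e^{S^2/13824}\le296(1+S)$, which is false for $S\ge K/2$ by the choice of $K$. So (9) fails: at least one of $W\ge S/K$, $H\ge S/K$, $M\ge S^2/K^2$ holds. With $\Delta=1$ this says $S\le K\max(W,H,\sqrt{M\Delta})$, which proves Proposition 3, and with it the upper bound in Theorem 1. $\blacksquare$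

## The lower bound, for arbitrary decoupled chaoses

The lower half of (1) is elementary. We prove it for rectangular matrices, since the same computation serves twice. Let $(a_{ij})_{i\le m,j\le n}$ be any $F$-valued matrix, $g,g'$ independent standard Gaussian vectors in $\mathbb R^m,\mathbb R^n$, $X=\sum a_{ij}g_ig_j'$,
$$W_1=\sup_{|x|\le1}\mathbb E\Big\|\sum a_{ij}x_ig'_j\Big\|,\qquad W_2=\sup_{|y|\le1}\mathbb E\Big\|\sum a_{ij}g_iy_j\Big\|,$$
and let $H,\Delta$ be defined as before, with arrays and vectors of the matching sizes.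

**Theorem 4.** For every such matrix and $p\ge1$,
$$\frac1C\Big(\mathbb E\|X\|+\sqrt p(W_1+W_2+H)+p\Delta\Big)\le\|X\|_p\le C\Big(\mathbb E\|X\|+\sqrt p(W_1+W_2+H)+p\Delta\Big).$$

*Proof of the lower bound.* It suffices to bound $\|X\|_p$ from below by a constant times each term. That $\|X\|_p\ge\mathbb E\|X\|$ is clear.

**Step 1. The terms $W_1$, $W_2$.** The aim is to reduce to one Gaussian variable. Let $N_1(x)=\mathbb E\|\sum a_{ij}x_ig_j'\|$, a seminorm on $\mathbb R^m$. Jensen in $g'$ gives $\|X\|_p\ge\|N_1(g)\|_p$. By compactness $N_1(x_0)=W_1$ for some $|x_0|\le1$, and by Hahn–Banach there is $\psi\in\mathbb R^m$ with $\langle\psi,x_0\rangle=W_1$ and $|\langle\psi,x\rangle|\le N_1(x)$ for all $x$. The first relation gives $|\psi|\ge W_1$, the second $|\psi|\le W_1$. So by (5) $\|N_1(g)\|_p\ge\|\langle\psi,g\rangle\|_p=W_1\|\xi\|_p\ge\frac1{12}\sqrt p\,W_1$. The bound with $W_2$ is the same with the roles of $g,g'$ exchanged.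

**Step 2. The terms $H$, $\Delta$.** The aim is to test with one functional. Let $A=(\varphi(a_{ij}))$ with $\|\varphi\|\le1$. Given $g'$, the variable $\langle g,Ag'\rangle$ has the law of $|Ag'|\,\xi$, so
$$\|X\|_p\ge\|\langle g,Ag'\rangle\|_p=\|\xi\|_p\,\big\||Ag'|\big\|_p .$$
On one hand $\||Ag'|\|_p\ge\mathbb E|Ag'|\ge\sqrt{2/\pi}\,\|A\|_{HS}$, by the argument of (3). On the other, choose a unit vector $e$ with $|A^{\top}e|=\|A\|_{op}$; then $|Ag'|\ge|\langle A^\top e,g'\rangle|$, so $\||Ag'|\|_p\ge\|A\|_{op}\|\xi\|_p$. With (5), and taking the supremum over $\varphi$, $\|X\|_p\ge c\sqrt p\,H$ and $\|X\|_p\ge cp\,\Delta$.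

*Proof of the upper bound.* We symmetrize the matrix and apply Theorem 1. Let $b$ be the symmetric $(m+n)\times(m+n)$ matrix with $b_{i,m+j}=b_{m+j,i}=\frac12a_{ij}$ and zeros elsewhere, and $(G_k)=(g,g')$. As $b$ has zero diagonal, $\sum b_{kl}(G_kG_l-\delta_{kl})=X$. For $x=(x',x'')$ and $y=(y',y'')$ in $\mathbb R^m\times\mathbb R^n$ of norm at most $1$:

- $\sum b_{kl}x_kG_l=\frac12\sum a_{ij}x_i'g_j'+\frac12\sum a_{ij}g_ix_j''$, so $W(b)\le\frac12(W_1+W_2)$.
- $\sum b_{kl}x_{kl}=\sum a_{ij}\frac12(x_{i,m+j}+x_{m+j,i})$, and the averaged array has norm at most $1$, so $H(b)\le H$.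
- $\sum b_{kl}x_ky_l=\frac12\sum a_{ij}(x_i'y_j''+y_i'x_j'')$ has norm at most $\frac12\Delta(|x'||y''|+|y'||x''|)\le\frac12\Delta$, so $\Delta(b)\le\Delta$.

The upper bound of Theorem 1 for $b$ is the claim. $\blacksquare$

*Proof of the lower bound in Theorem 1.* For a symmetric matrix $W_1=W_2=W$. By Lemma 2, $\|Q\|_p\ge\|X\|_p$, so the lower bound just proved gives $\|Q\|_p\ge c(\sqrt pW+\sqrt pH+p\Delta)$, and $\|Q\|_p\ge\mathbb E\|Q\|$ is clear. This completes the proof of Theorem 1. $\blacksquare$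

## The expected supremum $S$ revisited

Return to symmetric $(a_{ij})$ and the elementary bound (6), which contains $S$.

**Corollary 5.** For symmetric $(a_{ij})$ and every $p\ge1$, the quantities $M+\sqrt p\,S+p\Delta$ and $M+\sqrt p(W+H)+p\Delta$ are equivalent up to universal constants, and $\|X\|_p\ge c\sqrt p\,S$.

*Proof.* We saw that $W\le S$ and $H\le\sqrt{\pi/2}\,S$. Conversely Proposition 3 gives $\sqrt pS\le K(\sqrt pW+\sqrt pH+\frac12M+\frac12p\Delta)$. For the last claim, fix $g'$. The function $x\mapsto\|\sum a_{ij}x_ig_j'\|$ is a seminorm on $\mathbb R^n$ whose supremum on the unit ball is $R(g')$, so the Hahn–Banach argument of Step 1 above gives $\|\sum a_{ij}g_ig_j'\|_{L^p(g)}\ge\frac1{12}\sqrt p\,R(g')$. Take $L^p$ norms in $g'$ and use $\|R(g')\|_p\ge S$. $\blacksquare$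

So in the concentration bound the expected supremum $S=\mathbb E\sup_{|x|\le1}\|\sum a_{ij}x_ig_j\|$ can always be replaced by $W+H$, that is, by $\sup_{|x|\le1}\mathbb E\|\sum a_{ij}x_ig_j\|+\sup_{\|(x_{ij})\|_2\le1}\|\sum a_{ij}x_{ij}\|$.

## Two-sided tails

**Corollary 6.** Let $(a_{ij})$ be symmetric and not all zero, and $U=W+H$. For all $t>0$
$$\mathbb P\big(\|Q\|\ge C(\mathbb E\|Q\|+t)\big)\le C\exp\Big(-\min\Big(\frac{t^2}{U^2},\frac t\Delta\Big)\Big),$$
$$\mathbb P\big(\|Q\|\ge\tfrac1C(\mathbb E\|Q\|+t)\big)\ge\frac1C\exp\Big(-C\min\Big(\frac{t^2}{U^2},\frac t\Delta\Big)\Big).$$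

*Proof.* Let $p=\min(t^2/U^2,t/\Delta)$, so that $\sqrt pU\le t$ and $p\Delta\le t$, with equality in one of the two.

**Step 1. Upper tail.** We turn the moment bound into a tail by Chebyshev. If $p\ge1$, Theorem 1 gives $\|Q\|_p\le C(\mathbb E\|Q\|+2t)$, and $\mathbb P(\|Q\|\ge e\|Q\|_p)\le e^{-p}$. If $p<1$, the right side exceeds $1$ as soon as the constant is at least $e$.

**Step 2. Lower tail.** We use that the moments grow slowly. The bracket in (1) at most doubles when $p$ is doubled, so $\|Q\|_{2q}\le C\|Q\|_q$ for $q\ge1$. The Paley–Zygmund inequality for $\|Q\|^q$ with level $2^{-q}$ gives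
$$\mathbb P\big(\|Q\|\ge\tfrac12\|Q\|_q\big)\ge(1-2^{-q})^2\Big(\frac{\|Q\|_q}{\|Q\|_{2q}}\Big)^{2q}\ge\tfrac14e^{-C'q}.$$
If $p\ge1$, take $q=p$: one of $\sqrt pU$, $p\Delta$ equals $t$, so Theorem 1 gives $\|Q\|_p\ge\frac1C(\mathbb E\|Q\|+t)$. If $p<1$, take $q=1$: then $t\le\max(U,\Delta)$, and Theorem 1 with exponent $1$ gives $\mathbb E\|Q\|\ge\frac1C(\mathbb E\|Q\|+U+\Delta)\ge\frac1C(\mathbb E\|Q\|+t)$; the probability is at least $\frac14e^{-C'}$, which suffices. $\blacksquare$

## Subgaussian variables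

**Corollary 7.** Let $\xi_i$ be independent with mean zero and $\mathbb P(|\xi_i|\ge t)\le2e^{-t^2/\alpha^2}$ for $t\ge0$, and let $(a_{ij})$ be symmetric. Then for $p\ge1$, with $Q,W,H,\Delta$ the Gaussian quantities of Theorem 1,
$$\Big\|\sum_{ij}a_{ij}(\xi_i\xi_j-\mathbb E\xi_i\xi_j)\Big\|_p\le C\alpha^2\Big(\mathbb E\|Q\|+\sqrt pW+\sqrt pH+p\Delta\Big).$$

Let $(\varepsilon_i)$ be independent Rademacher signs, independent of everything else. We use two textbook facts. Symmetrization: $\|\sum(Z_i-\mathbb EZ_i)\|_p\le2\|\sum\varepsilon_iZ_i\|_p$ for independent integrable $F$-valued $Z_i$. The contraction principle: if $|s_i|\le|t_i|$ are reals, then $\|\sum s_i\varepsilon_iv_i\|_p\le\|\sum t_i\varepsilon_iv_i\|_p$ for $v_i\in F$.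

**Step 1. Comparison of tails gives comparison of sums.** Let $\kappa\ge1$, and let independent real $\zeta_i$ and independent real $\eta_i$ satisfy $\mathbb P(|\zeta_i|\ge t)\le\kappa\,\mathbb P(|\eta_i|\ge t)$ for $t>0$. We claim
$$\Big\|\sum v_i\varepsilon_i\zeta_i\Big\|_p\le\kappa\Big\|\sum v_i\varepsilon_i\eta_i\Big\|_p\qquad(v_i\in F).$$
Let $\beta_i$ be independent Bernoulli$(1/\kappa)$ variables, independent of the rest. Then $\mathbb P(|\beta_i\zeta_i|\ge t)\le\mathbb P(|\eta_i|\ge t)$, so we can realize $|\beta_i\zeta_i|$ and $|\eta_i|$ as quantile functions of one uniform variable for each $i$, independently over $i$, with $|\beta_i\zeta_i|\le|\eta_i|$. As $(\varepsilon_i\beta_i\zeta_i)_i$ has the law of $(\varepsilon_i|\beta_i\zeta_i|)_i$, and likewise for $\eta$, the contraction principle gives $\|\sum v_i\varepsilon_i\beta_i\zeta_i\|_p\le\|\sum v_i\varepsilon_i\eta_i\|_p$. Jensen in $\beta$ bounds the left side from below by $\frac1\kappa\|\sum v_i\varepsilon_i\zeta_i\|_p$.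

**Step 2. Two admissible pairs.** We check the hypothesis of Step 1 with $\kappa=25$. For $s\ge1$, (F4) and $e^{s^2/2}\ge s$ give $\mathbb P(|g_1|\ge s)\ge\frac1{3s}e^{-s^2/2}\ge\frac13e^{-s^2}$, and for $0\le s<1$, $\mathbb P(|g_1|\ge s)\ge\mathbb P(|g_1|\ge1)\ge0.3$. So $\mathbb P(|g_1|\ge s)\ge0.3\,e^{-s^2}$ and $\mathbb P(|g_1g_1'|\ge s)\ge\mathbb P(|g_1|\ge\sqrt s)^2\ge0.09\,e^{-2s}$ for $s\ge0$. Hence
$$\mathbb P(|\xi_i|\ge s)\le2e^{-s^2/\alpha^2}\le25\,\mathbb P(\alpha|g_i|\ge s),\qquad\mathbb P(\xi_i^2\ge s)\le2e^{-s/\alpha^2}\le2e^{-2s/(25\alpha^2)}\le25\,\mathbb P(25\alpha^2|g_ig_i'|\ge s).$$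

**Step 3. The diagonal.** Here we bound the part $i=j$. By symmetrization and Step 1 with $\zeta_i=\xi_i^2$, $\eta_i=25\alpha^2g_ig_i'$,
$$\Big\|\sum a_{ii}(\xi_i^2-\mathbb E\xi_i^2)\Big\|_p\le2\Big\|\sum a_{ii}\varepsilon_i\xi_i^2\Big\|_p\le C\alpha^2\Big\|\sum a_{ii}g_ig'_i\Big\|_p\le C\alpha^2\|X\|_p .$$
In the second inequality we used that $(\varepsilon_ig_ig'_i)_i$ has the law of $(g_ig_i')_i$. The last inequality is Jensen: $\sum a_{ij}\varepsilon_i\varepsilon_jg_ig_j'$ has the law of $X$, and its conditional expectation over $\varepsilon$ is $\sum a_{ii}g_ig_i'$.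

**Step 4. The off-diagonal part.** Here we decouple and replace the variables one family at a time. Let $(\xi_i')$ be an independent copy of $(\xi_i)$. By decoupling (de la Peña–Giné, *Decoupling*, Thm 3.1.1), $\|\sum_{i\ne j}a_{ij}\xi_i\xi_j\|_p\le C\|\sum_{i\ne j}a_{ij}\xi_i\xi'_j\|_p$. Given $\xi'$, this is $\sum_i\xi_iv_i$ with $v_i=\sum_{j\ne i}a_{ij}\xi_j'$; symmetrization and Step 1 replace $\xi_i$ by $\alpha g_i$ at the cost of a factor $C$. The same in $\xi'$ gives the bound $C\alpha^2\|\sum_{i\ne j}a_{ij}g_ig_j'\|_p$. By the triangle inequality and the Jensen argument of Step 3 this is at most $C\alpha^2\big(\|X\|_p+\|\sum a_{ii}g_ig_i'\|_p\big)\le2C\alpha^2\|X\|_p$.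

Since $\mathbb E\xi_i\xi_j=0$ for $i\ne j$, Steps 3 and 4 together bound the left side of Corollary 7 by $C\alpha^2\|X\|_p$. By Lemma 2, $\|X\|_p\le\|Q\|_p$, and Theorem 1 finishes the proof. $\blacksquare$
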